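# Approximating homeomorphisms of the pseudo-arc by products of homeomorphisms that are the identity on an open set

## 1. Moving finitely many points in different composants

A **continuum** is a nonempty compact connected metric space; it is nondegenerate if it has more than one point. It is indecomposable if it is not the union of two proper subcontinua, and hereditarily indecomposable if all its subcontinua are indecomposable. It is chainable if for each $\delta>0$ it has a finite open cover $U_1,\dots,U_n$ by sets of diameter $<\delta$ with $U_i\cap U_j\neq\emptyset$ exactly when $|i-j|\le 1$. The pseudo-arc $P$ is the nondegenerate hereditarily indecomposable chainable continuum; it is unique up to homeomorphism. Let $\rho$ be its metric, and let $\mathcal H(P)$ be the group of homeomorphisms of $P$ onto itself, with the metric $d(f,g)=\sup_{x}\rho(f(x),g(x))$.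

A homeomorphism $h$ of $P$ is **primitively stable** if it is the identity on some nonempty open set, and **stable** if it is a composition of finitely many primitively stable homeomorphisms. The question is Question 7 of *Stable Homeomorphisms of the Pseudo-Arc*: are the stable homeomorphisms dense in $\mathcal H(P)$? In plain words: given any homeomorphism $g$ and any $\varepsilon>0$, can we come within $\varepsilon$ of $g$ at every point at once, using a product of maps each of which leaves a whole open set pointwise fixed?

The composant of a point $x$ in a continuum $X$ is the union of the proper subcontinua of $X$ containing $x$. In the arc $[0,1]$ the composant of $0$ is $[0,1)$ and that of $\frac12$ is $[0,1]$, so composants overlap. In $P$ this does not happen.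

**(F1)** Two subcontinua of $P$ with a common point are nested. (Their union is a continuum, hence indecomposable, so it equals one of them.) Every nondegenerate subcontinuum $M$ of $P$ is indecomposable; its composants are pairwise disjoint, dense in $M$, and uncountably many.

A continuum is irreducible between two of its points if no proper subcontinuum contains both. In $[0,1]$ the subcontinuum irreducible between $s<t$ is $[s,t]$. In $P$ the subcontinua containing $p$ and $q$ form a nested family, since all contain $p$; their intersection is therefore a continuum, and it is the only subcontinuum irreducible between $p$ and $q$. It is proper exactly when $p,q$ lie in the same composant of $P$. Likewise, if $x,p\in M$ and $x$ is not in the composant of $p$ in $M$, then $M$ is irreducible between $p$ and $x$.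

The following known result supplies examples of primitively stable maps. We use it in this section only.

**(F0)** If $U\subset P$ is open and $p\ne q$ are points such that the subcontinuum irreducible between $p$ and $q$ does not meet $\operatorname{cl}(U)$, then there is $h\in\mathcal H(P)$ with $h(p)=q$ and $h|_U=1_U$.

It is also known that a stable homeomorphism maps each composant of $P$ onto itself. Composants are dense, so this does not rule out density. Here is the easy case, in which $g$ is to be approximated only on a finite set.

**Proposition 1.** Let $x_1,\dots,x_n$ lie in pairwise different composants of $P$, let $g\in\mathcal H(P)$ and $\varepsilon>0$. There is a stable $h$ with $\rho(h(x_i),g(x_i))<\varepsilon$ for all $i$.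

*Proof.* Let $K_i$ be the composant of $x_i$. It is dense, so choose $y_i\in K_i$ with $\rho(y_i,g(x_i))<\varepsilon$. Let $M_i$ be the subcontinuum irreducible between $x_i$ and $y_i$. It is proper, so $M_i\subset K_i$, and the $M_i$ are pairwise disjoint. Choose a nonempty open set $U_i\supset\bigcup_{j\ne i}M_j$ whose closure misses $M_i$; for $n=1$ take any nonempty open set whose closure misses $M_1$. If $y_i\ne x_i$, (F0) gives $h_i$ with $h_i(x_i)=y_i$ that is the identity on $U_i$; if $y_i=x_i$, let $h_i=\mathrm{id}$. Put $h=h_1h_2\cdots h_n$. For $j\neq i$ the map $h_j$ fixes both $x_i$ and $y_i$, because they lie in $M_i\subset U_j$. So $h(x_i)=y_i$. $\square$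

What changes for uniform approximation? One might hope to take $\{x_i\}$ very dense in $P$. This fails at a definite point: nothing in Proposition 1 controls $h$ between the $x_i$. Indeed, let $S\subset P$ be any finite set, however dense, and let $\varepsilon>0$. There are uncountably many composants, so some composant $K$ misses $S$. As $K$ is dense, it contains $p\neq q$ with $\rho(p,q)>\operatorname{diam}P-\varepsilon$. The continuum $M$ irreducible between them lies in $K$, so some open $U\supset S$ has closure missing $M$, and (F0) gives $h$ with $h|_S=\mathrm{id}$ and $d(h,\mathrm{id})>\operatorname{diam}P-\varepsilon$. Agreement on a finite set is worth nothing in the metric $d$. We need a way to control all points at once.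

## 2. Uniform distance read through maps onto an interval

Let $I=[0,1]$; all maps are continuous; $\|\cdot\|$ is the sup norm and $d_H$ is Hausdorff distance. "Interval" means closed interval, possibly a point. The interior $\operatorname{int}$ of a subset of $I$ is taken relative to $I$, and $\operatorname{dist}(\cdot,\emptyset)=\infty$. For intervals, $d_H([a,b],[a',b'])=\max(|a-a'|,|b-b'|)$. For finite unions, $d_H(\bigcup A_j,\bigcup B_j)\le\max_j d_H(A_j,B_j)$. Let $C(P)$ be the space of subcontinua of $P$ with the metric $d_H$; it is compact. For (F1)–(F3) see Nadler, *Continuum Theory* and *Hyperspaces of Sets*.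

**(F2)** For each $\delta>0$ there is a surjection $e:P\to I$ with all fibres of diameter $<\delta$. By compactness there is then $\tau>0$ such that $|e(x)-e(y)|<\tau\Rightarrow\rho(x,y)<\delta$.

**(F3)** For $p\in P$ there is an order arc from $\{p\}$ to $P$: a continuous $t\mapsto M_t$ from $I$ to $C(P)$ with $M_0=\{p\}$, $M_1=P$ and $M_s\subsetneq M_t$ for $s<t$. There is a Whitney map: a continuous $w:C(P)\to[0,\infty)$ with $w(\{x\})=0$ for all $x$ and $w(K)<w(L)$ whenever $K\subsetneq L$. (On $C(I)$, $t\mapsto[0,t]$ is an order arc from $\{0\}$ to $I$, and length is a Whitney map.)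

**(F4)** (Irwin–Solecki, *Projective Fraïssé limits and the pseudo-arc*, Trans. AMS 358 (2006).) If $X$ is a chainable continuum with metric $d_X$, $f_1,f_2:P\to X$ are continuous surjections and $\varepsilon>0$, there is $h\in\mathcal H(P)$ with $d_X(f_1(x),f_2(h(x)))<\varepsilon$ for all $x$. We use only $X=I$.

Here is how (F2) controls all points at once. Choose $f:P\to I$ and $\tau>0$ with
$$|f(x)-f(y)|<\tau\ \Rightarrow\ \rho(x,y)<\varepsilon/2. \tag{1}$$
If $\|fh-fg\|<\tau$, then $d(h,g)\le\varepsilon/2<\varepsilon$. So we want products $h$ of primitively stable maps for which the real function $fh$ is uniformly close to the given function $fg$. For $p\in P$ put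

* $\mathcal H_{(p)}=\{h\in\mathcal H(P): h=\mathrm{id}$ on a neighbourhood of $p\}$, so that the primitively stable homeomorphisms are exactly $\bigcup_p\mathcal H_{(p)}$;
* $\mathcal L_p=\{h\in\mathcal H(P): h(M)=M$ for every subcontinuum $M\ni p\}$.

The goal is to prove the following two theorems. The first says that the answer to the question is yes.

**Theorem A.** Let $p,q\in P$ lie in different composants. For every $g\in\mathcal H(P)$ and $\varepsilon>0$ there are $h_1\in\mathcal H_{(p)}$, $h_2\in\mathcal H_{(q)}$ with $d(g,h_1h_2)<\varepsilon$. In particular the stable homeomorphisms are dense in $\mathcal H(P)$.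

**Theorem B.** $\overline{\mathcal H_{(p)}}=\mathcal L_p$ for every $p$. The closure of the set of primitively stable homeomorphisms is $\bigcup_p\mathcal L_p$. This closure is not all of $\mathcal H(P)$, so "two factors" in Theorem A cannot be improved to one.

## 3. Subcontinua through a fixed open set: one factor is too few

The first thing to try is a single primitively stable map, as in Proposition 1 with $n=1$. There is an obstruction.

**Lemma 2.** $\mathcal H_{(p)}\subset\mathcal L_p$, and $\mathcal L_p$ is closed in $\mathcal H(P)$.

*Proof.* Let $h=\mathrm{id}$ on an open $V\ni p$. Then $h(\{p\})=\{p\}$. Let $M\ni p$ be a nondegenerate continuum. The set $M\cap V$ is nonempty and open in $M$, and by (F1) $M$ has a composant that does not contain $p$ and is dense in $M$. So there is $x\in M\cap V$ in that composant, and $M$ is irreducible between $p$ and $x$. Since $p=h(p)\in M\cap h(M)$, these continua are nested: $h(M)\subset M$, or $M\subset h(M)$, that is, $h^{-1}(M)\subset M$. In either case the smaller continuum $h^{\pm1}(M)\subset M$ contains $p$ and $x$, because $h^{\pm1}$ fixes them.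 By irreducibility it equals $M$, so $h(M)=M$.

If $h_n\in\mathcal L_p$ and $h_n\to h$, then $h(M)=\lim h_n(M)=M$ for each continuum $M\ni p$. $\square$

**Lemma 3.** There is $g\in\mathcal H(P)$ that lies in no $\mathcal L_p$.

*Proof.* Let $f:P\to I$ be a surjection, and let $f^2$ be its pointwise square, also a surjection onto $I$. By (F4), applied to $f^2$ and $f$, there is $g$ with $\|fg-f^2\|<\frac1{100}$. Suppose $g\in\mathcal L_p$. For a continuum $M\ni p$ write $f(M)=[a,b]$. Then $[a,b]=f(g(M))$ is within Hausdorff distance $\frac1{100}$ of $f^2(M)=[a^2,b^2]$, so $a-a^2\le\frac1{100}$ and $b-b^2\le\frac1{100}$. On $[\frac1{50},\frac{49}{50}]$ we have $s-s^2\ge\frac1{50}\cdot\frac{49}{50}>\frac1{100}$. So $a$ and $b$ lie in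
$$Z=[0,\tfrac1{50}]\cup[\tfrac{49}{50},1].$$
Now let $M$ run along an order arc from $\{p\}$ to $P$. Then $a$ moves continuously from $f(p)$ to $0$, and $b$ moves continuously from $f(p)$ to $1$, both inside $Z$. So $f(p)$ lies in both components of $Z$, a contradiction. $\square$

Thus every $h\in\mathcal H_{(p)}$ satisfies $fh(M)=f(M)$ for all continua $M\ni p$, and a single primitively stable factor cannot suffice. The obstruction mentions only subcontinua through one point. The main technical result says that, for maps to $I$, it is the only obstruction.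

**Proposition 4.** Let $p\in P$, let $f,g:P\to I$ satisfy $f(M)=g(M)$ for every subcontinuum $M\ni p$ (including $\{p\}$), and let $\varepsilon>0$. There is $h\in\mathcal H_{(p)}$ with $\|fh-g\|<\varepsilon$.

Here $f,g$ are maps to $I$ and need not be surjective. We first see what this gives, and then spend Sections 6–9 on its proof.

## 4. Two disjoint proper subcontinua: Theorem A from Proposition 4

Suppose a proper continuum $M_p\ni p$ satisfies $f(M_p)=I$. A continuum $M\ni p$ is either inside $M_p$ or contains it. So if a function $E:P\to I$ equals $f$ on $M_p$, then the hypothesis of Proposition 4 holds for $(f,E)$, however $E$ behaves off $M_p$: the continua larger than $M_p$ have image all of $I$ under both functions. This leaves room to make $E$ equal to $fg$ on a disjoint continuum $M_q$, so that the second factor can carry $E$ to $fg$. The image $f(M_p)$ is only nearly all of $I$, which a small reparametrization repairs.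

*Proof of Theorem A, given Proposition 4.* Take $f,\tau$ as in (1), with $f$ surjective, and $0<\sigma<\min(\tau/4,1/4)$.

**Step 1: large proper continua.** We want disjoint proper continua $M_p\ni p$ and $M_q\ni q$ with $f(M_p)\supset[\sigma,1-\sigma]$ and $fg(M_q)\supset[\sigma,1-\sigma]$. The composant of $p$ is dense, so it contains $x,y$ with $f(x)<\sigma$ and $f(y)>1-\sigma$. It is the union of the proper subcontinua containing $p$, which are nested, so a single proper subcontinuum $M_p$ contains $p,x,y$. As $f(M_p)$ is an interval, it contains $[\sigma,1-\sigma]$. The same argument for the surjection $fg$ and the point $q$ gives $M_q$. If $M_p\cap M_q\ne\emptyset$, the two are nested, and the larger is a proper subcontinuum containing $p$ and $q$; this contradicts that $p,q$ lie in different composants.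

**Step 2: stretching to full image.** Let $\theta:I\to I$, $\theta(s)=\min\bigl(1,\max(0,\frac{s-\sigma}{1-2\sigma})\bigr)$. For $s\in[\sigma,1-\sigma]$ we have $\theta(s)-s=\frac{\sigma(2s-1)}{1-2\sigma}$, of absolute value at most $\sigma$; for $s<\sigma$ or $s>1-\sigma$, $|\theta(s)-s|$ is $s$ or $1-s$. So $|\theta(s)-s|\le\sigma$ throughout. Put $F=\theta f$ and $G=\theta fg$. Then $F(M_p)=I=G(M_q)$.

**Step 3: the intermediate function.** We build $E$ to which Proposition 4 applies on both sides. By Tietze's theorem there is $E:P\to I$ with $E=F$ on $M_p$ and $E=G$ on $M_q$. Let $M\ni p$ be a continuum. If $M\subset M_p$, then $E(M)=F(M)$. Otherwise $M\supset M_p$, and $E(M)=I=F(M)$. In the same way $E(M)=G(M)$ for every continuum $M\ni q$.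

**Step 4: the two factors.** Apply Proposition 4 at $p$ to $(F,E)$ and at $q$ to $(E,G)$. We get $h_1\in\mathcal H_{(p)}$ and $h_2\in\mathcal H_{(q)}$ with $\|Fh_1-E\|<\sigma$ and $\|Eh_2-G\|<\sigma$. Then
$$\|Fh_1h_2-G\|\le\|(Fh_1-E)h_2\|+\|Eh_2-G\|<2\sigma .$$
Since $\|F-f\|\le\sigma$ and $\|G-fg\|\le\sigma$, it follows that $\|fh_1h_2-fg\|<4\sigma<\tau$, and $d(h_1h_2,g)<\varepsilon$ by (1).

The maps $h_1,h_2$ are primitively stable, so $h_1h_2$ is stable. Since $P$ has more than one composant, such $p,q$ exist, and the stable homeomorphisms are dense. $\square$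

## 5. The closure of the primitively stable maps: Theorem B from Proposition 4

**Step 1: $\overline{\mathcal H_{(p)}}=\mathcal L_p$.** Lemma 2 gives $\overline{\mathcal H_{(p)}}\subset\mathcal L_p$. For the converse let $g\in\mathcal L_p$ and $\varepsilon>0$, and take $f,\tau$ as in (1). For every continuum $M\ni p$ we have $fg(M)=f(M)$. Proposition 4, applied to $f$ and $fg$, gives $h\in\mathcal H_{(p)}$ with $\|fh-fg\|<\tau$, so $d(h,g)<\varepsilon$.

**Step 2: $\bigcup_p\mathcal L_p$ is closed.** This is needed because $p$ may vary along a sequence. Let $g_n\in\mathcal L_{p_n}$ and $g_n\to g$ in $\mathcal H(P)$; pass to a subsequence with $p_n\to p$. Let $M\ni p$ be a continuum and $w$ a Whitney map. Along an order arc from $\{p_n\}$ to $P$ the map $w$ takes all values in $[0,w(P)]$, so there is a continuum $M_n\ni p_n$ with $w(M_n)=w(M)$. Every subsequential limit $M'$ of $(M_n)$ contains $p$ and satisfies $w(M')=w(M)$. The continua $M,M'$ share $p$, so they are nested, and by strict monotonicity of $w$ they are equal. Hence $M_n\to M$ by compactness of $C(P)$, and $g(M)=\lim g_n(M_n)=\lim M_n=M$.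 Thus $g\in\mathcal L_p$.

**Step 3: conclusion.** By Step 1, $\bigcup_p\mathcal H_{(p)}\subset\bigcup_p\mathcal L_p\subset\overline{\bigcup_p\mathcal H_{(p)}}$, and the middle set is closed by Step 2; so it is the closure of the set of primitively stable homeomorphisms. By Lemma 3 it is not all of $\mathcal H(P)$. $\square$

Everything now rests on Proposition 4.

## 6. From subcontinua near a point to intervals meeting $\kappa$

For surjections $f,g$, (F4) already gives some $h$ with $fh\approx g$. It says nothing about $h$ at any particular point, whereas we need $h=\mathrm{id}$ on a neighbourhood of $p$. So $h$ has to be built by hand, and the first task is to turn the hypothesis on subcontinua into a statement about maps $I\to I$.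

**Lemma 5.** Given maps $f_1,\dots,f_k:P\to I$ and $\delta,c>0$, there are a surjection $\tilde e:P\to I$ with fibres of diameter $<\delta$ and piecewise linear $\lambda_i:I\to I$ with $\|f_i-\lambda_i\tilde e\|<c$ for all $i$.

*Proof.* Choose $\delta'\in(0,\delta]$ with $\rho(x,y)<\delta'\Rightarrow|f_i(x)-f_i(y)|<c/2$ for all $i$. By (F2) choose a surjection $\tilde e$ with fibres of diameter $<\delta'$, and $\tau>0$ with $|\tilde e(x)-\tilde e(y)|<\tau\Rightarrow\rho(x,y)<\delta'$. Take $0=s_0<\dots<s_N=1$ of mesh $<\tau$ and $x_j\in\tilde e^{-1}(s_j)$; put $\lambda_i(s_j)=f_i(x_j)$ and extend linearly. If $\tilde e(x)\in[s_j,s_{j+1}]$, then $x$ is within $\delta'$ of $x_j$ and of $x_{j+1}$, so $f_i(x)$ is within $c/2$ of $\lambda_i(s_j)$ and of $\lambda_i(s_{j+1})$. Hence it is within $c/2$ of $\lambda_i\tilde e(x)$, which lies between them. $\square$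

**Lemma 6.** If $e:P\to I$ is a surjection and $L\subset I$ an interval, there is a continuum $M\subset P$ with $e(M)=L$.

*Proof.* If $L$ is a point, take $M=\{x\}$ with $e(x)\in L$. Let $L=[c,d]$, $c<d$. We claim that some component of $e^{-1}(L)$ meets both $e^{-1}(c)$ and $e^{-1}(d)$. Otherwise, since $e^{-1}(L)$ is compact, the cut-wire theorem gives $e^{-1}(L)=X_1\sqcup X_2$ with $X_i$ closed, $e^{-1}(c)\subset X_1$, $e^{-1}(d)\subset X_2$. Then
$$P=\bigl(e^{-1}[0,c]\cup X_1\bigr)\sqcup\bigl(X_2\cup e^{-1}[d,1]\bigr)$$
is a partition into nonempty closed sets: $e^{-1}[0,c]$ meets $e^{-1}(L)$ only in $e^{-1}(c)\subset X_1$, and $e^{-1}[d,1]$ meets it only in $e^{-1}(d)\subset X_2$. This contradicts connectedness. Let $M$ be such a component. Then $e(M)\subset L$ is connected and contains $c,d$, so $e(M)=L$. $\square$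

**Definition.** Let $\kappa\subset I$ be a nonempty finite union of intervals. Maps $\mu,\nu:I\to I$ are **$\eta$-compatible over $\kappa$** if $d_H(\mu(L),\nu(L))\le\eta$ for every interval $L\subset I$ meeting $\kappa$.

Taking $L$ a point shows that $|\mu-\nu|\le\eta$ on $\kappa$; away from $\kappa$ the functions may differ a lot.

**Example.** Let $\mu(s)=2s$ on $[0,\frac12]$ and $\mu(s)=2-2s$ on $[\frac12,1]$; let $\nu(s)=2s$ on $[0,\frac12]$ and $\nu(s)=1$ on $[\frac12,1]$. Intervals meeting $\{0\}$ are $[0,w]$, and $\mu[0,w]=\nu[0,w]=[0,\min(2w,1)]$. So $\mu,\nu$ are $\eta$-compatible over $\{0\}$ for every $\eta>0$, although $\|\mu-\nu\|=1$. Over $[0,\frac12]$, where they agree pointwise, they are not $\eta$-compatible for any $\eta<1$: the interval $L=[\frac12,1]$ gives $\mu(L)=[0,1]$ and $\nu(L)=\{1\}$.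

Compatibility passes to compositions. If $\mu,\nu$ are $\eta$-compatible over $\kappa$, $\lambda:I\to I$ is piecewise linear and $\lambda^{-1}(\kappa)\ne\emptyset$, then $\lambda^{-1}(\kappa)$ is a finite union of intervals, and $\mu\lambda,\nu\lambda$ are $\eta$-compatible over it, because $\lambda(L)$ is an interval meeting $\kappa$ whenever $L$ is an interval meeting $\lambda^{-1}(\kappa)$.

Now fix a nonempty closed set $A\subset P$, the set on which $h$ is to be the identity.

**Definition.** An **$\eta$-system** is $\mathfrak S=(e,\kappa,a,b)$ where $e:P\to I$ is a surjection, $\kappa\subset I$ is a nonempty finite union of intervals, $e(A)\subset\operatorname{int}\kappa$, and $a,b:I\to I$ are $\eta$-compatible over $\kappa$. Its **pair** is $(\pi,\varrho)=(ae,be)$.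

For instance $(e,I,a,a)$ is an $\eta$-system for every $\eta>0$, with pair $(ae,ae)$. In general, taking $L$ a point of $e(A)$, respectively $L=I$, we see that
$$|\pi-\varrho|\le\eta\ \text{ on }A,\qquad d_H(\pi(P),\varrho(P))=d_H(a(I),b(I))\le\eta. \tag{2}$$

**Proposition 7.** Let $\mathfrak S_0=(e_0,\kappa_0,a_0,b_0)$ be an $\eta$-system, $\eta>0$. There is $h\in\mathcal H(P)$ with $h|_A=\mathrm{id}$ and $\|a_0e_0h-b_0e_0\|<5\eta$.

*Proof of Proposition 4, given Proposition 7.* Let $\eta=\varepsilon/20$.

**Step 1: from continua through $p$ to continua near $p$.** We claim that there is $\delta>0$ with $d_H(f(M),g(M))\le\eta/2$ for every continuum $M$ meeting the ball $B(p,\delta)$. Otherwise there are continua $M_n$ with $\rho(p,M_n)\to0$ and $d_H(f(M_n),g(M_n))>\eta/2$. A subsequential limit $M$ is a continuum containing $p$ with $d_H(f(M),g(M))\ge\eta/2$, contrary to $f(M)=g(M)$.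

**Step 2: passing to $I$.** We choose the data $e,a,b,\kappa$ and $A$. By Lemma 5 take a surjection $e$ with fibres of diameter $<\delta$ and $a,b$ with $\|f-ae\|,\|g-be\|<\eta/4$. Since $e^{-1}(e(p))\subset B(p,\delta)$, compactness gives an interval $\kappa$, a neighbourhood of $e(p)$ in $I$, with $e^{-1}(\kappa)\subset B(p,\delta)$. Let $\kappa_1\subset\operatorname{int}\kappa$ be a smaller interval neighbourhood of $e(p)$ and $A=e^{-1}(\kappa_1)$. This is a closed neighbourhood of $p$ with $e(A)\subset\operatorname{int}\kappa$.

**Step 3: compatibility.** We check that $(e,\kappa,a,b)$ is an $\eta$-system. Let $L$ be an interval meeting $\kappa$, and let $M$ be a continuum with $e(M)=L$ (Lemma 6). Then $M$ meets $e^{-1}(\kappa)\subset B(p,\delta)$, so by Step 1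
$$d_H(a(L),b(L))=d_H(ae(M),be(M))\le\tfrac\eta4+\tfrac\eta2+\tfrac\eta4=\eta .$$

**Step 4: conclusion.** Proposition 7 gives $h$ with $h|_A=\mathrm{id}$, so $h\in\mathcal H_{(p)}$, and $\|aeh-be\|<5\eta$. Hence $\|fh-g\|<\frac\eta4+5\eta+\frac\eta4<\varepsilon$. $\square$

## 7. Two towers with common bonding maps

How could one prove Proposition 7? Let $(e,\kappa,a,b)$ be a system. Suppose we find $\gamma,\sigma:I\to I$, with $\gamma$ surjective, such that $b\gamma\approx a\sigma$, and a surjection $e'$ with $\gamma e'\approx e$. Put $\pi'=\gamma e'$ and $\varrho'=\sigma e'$. Then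
$$\pi=ae\approx a\gamma e'=a\pi',\qquad \varrho=be\approx b\gamma e'\approx a\sigma e'=a\varrho'.$$
Both maps of the pair factor approximately through the same map $a$, and it now suffices to find $h$ with $\pi'h\approx\varrho'$ and $h|_A=\mathrm{id}$. This is the original problem one level further on. If we can repeat the step forever with errors tending to zero fast, we obtain two towers $(\pi_n)$, $(\varrho_n)$ with common bonding maps. In the limit they give two maps of $P$ into $I^{\mathbb N}$ with the same image. If both limits are injective, comparing them yields $h$.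

The surjection $e'$ comes from (F4).

**Lemma 8 (lifting).** If $e:P\to I$ and $\gamma:I\to I$ are surjections and $c>0$, there is a surjection $e':P\to I$ with $\|\gamma e'-e\|<c$.

*Proof.* Take any surjection $e_0:P\to I$. Apply (F4) to the surjections $e$ and $\gamma e_0$ to get $h$ with $|e(x)-\gamma e_0h(x)|<c$ for all $x$; by compactness the supremum is also $<c$. Put $e'=e_0h$. $\square$

So we need $\gamma,\sigma$. Read $(\gamma(s),\sigma(s))$ as a moving point $(u,v)$ in the square. The condition $b\gamma\approx a\sigma$ says that two climbers, one at $u$ on the graph of $b$ and one at $v$ on the graph of $a$, stay at nearly equal heights. But matching the heights is not enough. Take $a=\mu$ and $b=\nu$ from the Example, with $\kappa=\{0\}$. Move $(u,v)$ along the diagonal to $(\frac12,\frac12)$, and then $u$ from $\frac12$ to $1$ with $v=\frac12$. The heights $\nu(u)=\mu(v)=1$ agree exactly. Yet after this movement $u$ has covered $[0,1]$ and $v$ only $[0,\frac12]$. So on the time interval from the start to this moment the images of $\gamma$ and $\sigma$ have Hausdorff distance $\frac12$,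 and the new pair is not $\zeta$-compatible over the starting time for any $\zeta<\frac12$. The induction stops here, since the next step needs compatibility with an arbitrarily small constant.

The remedy is that the climbers must advance their records alternately. In the Example, let $\zeta=\frac1{2N}$. From $(\frac12,\frac12)$ move to $(\frac12-\zeta,\frac12+\zeta)$ along $u=1-v$; there $\nu(u)=2u=2-2v=\mu(v)$. Return to $(\frac12,\frac12)$. Move $u$ to $\frac12+\zeta$ with $v=\frac12$, and return. Do the same with $2\zeta,3\zeta,\dots$, up to $N\zeta=\frac12$. At every moment the ranges covered so far are $[0,u^*]$ and $[0,v^*]$ with $|u^*-v^*|\le\zeta$, while the heights agree. The next section shows that such alternating paths always exist.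

## 8. Climbing with nearly equal records

The first lemma is the topological tool for avoiding two obstacles at once.

**Lemma 9.** Let $D$ be a rectangle, $A,B\subset D$ disjoint closed sets, $x,y\in D\setminus(A\cup B)$. If $x,y$ are joined by a path in $D\setminus A$ and by a path in $D\setminus B$, they are joined by a path in $D\setminus(A\cup B)$.

*Proof.* $U=D\setminus A$ and $V=D\setminus B$ are open in $D$ with $U\cup V=D$ and $U\cap V=D\setminus(A\cup B)$. In the Mayer–Vietoris sequence
$$0=H_1(D)\to H_0(U\cap V)\to H_0(U)\oplus H_0(V)$$
the class $[x]-[y]$ maps to $0$, because $x,y$ lie in one path component of $U$ and in one path component of $V$. By exactness $[x]=[y]$ in $H_0(U\cap V)$, that is, $x,y$ lie in one path component of $U\cap V$. $\square$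

**Lemma 10.** Let $J=[r,l]$, $r<l$, $\mu,\nu:J\to\mathbb R$ continuous, $0<\eta<\eta'$, and $d_H(\mu[r,w],\nu[r,w])\le\eta$ for all $w\in J$. Put $O_w=\{(u,v)\in[r,w]^2:|\nu(u)-\mu(v)|<\eta'\}$, and let $S_w$ be the path component of $(r,r)$ in $O_w$.

(i) For $w\in(r,l]$, $S_w$ meets both $\{u=w\}$ and $\{v=w\}$.

(ii) If also $d_H(\mu[w,l],\nu[w,l])\le\eta$ for all $w\in J$, then $(l,l)\in S_l$.

*Proof.* Taking $w=r$ gives $|\nu(r)-\mu(r)|\le\eta$, so $(r,r)\in O_w$. Fix $w\in(r,l]$ and let
$$F_\pm=\{(u,v)\in[r,w]^2:\pm(\nu(u)-\mu(v))\ge\eta'\}.$$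
These are disjoint compact sets with $[r,w]^2\setminus(F_+\cup F_-)=O_w$. By Lemma 9 we may avoid them one at a time.

**Step 1: a path avoiding $F_+$.** We must keep $\nu(u)-\mu(v)<\eta'$, so we want $\nu(u)$ low and $\mu(v)$ high. Let $m(x)=\min_{[r,x]}\nu$. By uniform continuity choose $r=x_0<\dots<x_n=w$ with $m(x_i)-m(x_{i+1})<\eta'-\eta$. Choose $u_i,v_i\in[r,x_i]$ with $\nu(u_i)=m(x_i)$ and $\mu(v_i)=\max\mu[r,x_i]$; so $u_0=v_0=r$. From $(u_i,v_i)$ make two moves.

* Move $v$ from $v_i$ to $v_{i+1}$ inside $[r,x_{i+1}]$ with $u=u_i$. By hypothesis $\min\mu[r,x_{i+1}]\ge m(x_{i+1})-\eta$, so $\nu(u_i)-\mu(v)\le m(x_i)-\min\mu[r,x_{i+1}]\le m(x_i)-m(x_{i+1})+\eta<\eta'$.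
* Then move $u$ from $u_i$ to $u_{i+1}$ inside $[r,x_{i+1}]$ with $v=v_{i+1}$. Here $\nu(u)-\mu(v_{i+1})\le\max\nu[r,x_{i+1}]-\max\mu[r,x_{i+1}]\le\eta$.

This reaches $(u_n,v_n)$ with $\nu(u_n)=\min\nu[r,w]$ and $\mu(v_n)=\max\mu[r,w]$, where the points $u_n,v_n$ attaining these values can be chosen at will. From there we may move $u$ to $w$ with $v=v_n$, by the estimate of the second move. Or we may move $v$ to $w$ with $u=u_n$, since $\nu(u_n)-\mu(v)\le\min\nu[r,w]-\min\mu[r,w]\le\eta$.

**Step 2: a path avoiding $F_-$.** Here we must keep $\mu(v)-\nu(u)<\eta'$. The hypothesis is symmetric in $\mu,\nu$, so exchanging $(u,\nu)$ with $(v,\mu)$ in Step 1 gives a path avoiding $F_-$ from $(r,r)$ to a point with $\mu(v)=\min\mu[r,w]$ and $\nu(u)=\max\nu[r,w]$, and from there to $\{u=w\}$ or to $\{v=w\}$.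

**Step 3: proof of (i).** To use Lemma 9 the two paths need a common endpoint, so we enlarge the square. For $\{u=w\}$ let $D=[r,w+1]\times[r,w]$. The paths of Steps 1 and 2 to $\{u=w\}$ can be continued through $(w,w+1]\times[r,w]$, which is disjoint from $F_\pm$, to the point $(w+1,r)$. So $(r,r)$ and $(w+1,r)$ are joined in $D\setminus F_+$ and in $D\setminus F_-$, and by Lemma 9 in $D\setminus(F_+\cup F_-)$. Up to and including its first point with $u=w$ this last path lies in $[r,w]^2\setminus(F_+\cup F_-)=O_w$. So $S_w$ meets $\{u=w\}$. The case $\{v=w\}$ is the same with $D=[r,w]\times[r,w+1]$.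

**Step 4: proof of (ii).** Take $w=l$ and $D=J^2$. Fix $u^*,v^*$ with $\nu(u^*)=\min_J\nu$ and $\mu(v^*)=\max_J\mu$. Step 1 gives a path avoiding $F_+$ from $(r,r)$ to $(u^*,v^*)$. The reflection $s\mapsto r+l-s$ turns the hypothesis on the intervals $[w,l]$ into the one on the intervals $[r,w]$, so Step 1 also gives a path avoiding $F_+$ from $(l,l)$ to the same point $(u^*,v^*)$. So $(r,r)$ and $(l,l)$ are joined in $D\setminus F_+$, and likewise in $D\setminus F_-$ by Step 2. Both lie in $O_l$; for $(l,l)$ use the added hypothesis with $w=l$. Lemma 9 joins them in $O_l$. $\square$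

The next lemma produces the pair $(\gamma,\sigma)$. Part (a) is the matching of heights, (b) keeps track of the set $A$, and (c) is the renewed compatibility, with a constant $\zeta$ of our choice.

**Lemma 11.** Let $\mu,\nu:I\to I$ be $\eta$-compatible over $\kappa$, $0<\eta<\eta'$, $\zeta>0$. There are $\gamma,\sigma:I\to I$, $\gamma$ surjective, and a nonempty finite union of intervals $\kappa'\subset I$ with

(a) $|\nu\gamma(s)-\mu\sigma(s)|<\eta'$ for all $s$;

(b) $\gamma^{-1}(\operatorname{int}\kappa)\subset\operatorname{int}\kappa'$;

(c) $\gamma,\sigma$ are $\zeta$-compatible over $\kappa'$.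

*Proof.* Let $\kappa=\bigcup_{i=1}^m[l_i,r_i]$ with $r_i<l_{i+1}$. A *gap* is the closure of a component of $I\setminus\kappa$; it is a nondegenerate interval.

**Step 1: sweeps.** On a gap we build paths whose two coordinates advance their records alternately. Let $J=[r,l]$ be a gap whose left end $r$ is in $\kappa$. Every $[r,w]$ with $w\in J$ meets $\kappa$, so Lemma 10(i) applies on $J$. Take $r=w_0<\dots<w_k=l$ with steps $<\zeta$. A *sweep from $(r,r)$* is a path in $O_l$ that starts at $(r,r)$ and, for $i=1,\dots,k$ in turn (stage $i$), travels inside $S_{w_i}$ to a point with $u=w_i$ and then to a point with $v=w_i$. This is possible by Lemma 10(i), because $S_{w_i}$ is path connected and $S_{w_i}\subset S_{w_{i+1}}$. At the beginning of stage $i$ both coordinates have already attained $w_{i-1}$, and during stage $i$ both stay in $[r,w_i]$. So at each moment the ranges of $u$ and $v$ so far are $[r,u^*]$ and $[r,v^*]$ with $u^*,v^*\in[w_{i-1},w_i]$ for some $i$; in particular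
$$|u^*-v^*|<\zeta. \tag{3}$$
At the end both ranges are $J$. If the right end $l$ of $J$ is in $\kappa$, sweeps from $(l,l)$ are defined by reflection; the ranges are then $[u^*,l]$ and $[v^*,l]$, again with (3).

**Step 2: the path.** We go diagonally over $\kappa$ and by sweeps over the gaps. Let $(\gamma,\sigma)$ be the concatenation, from left to right, of the following pieces, each on a nondegenerate time interval, together filling $I$:

* for each $i$, the diagonal path $(u,u)$, $u$ from $l_i$ to $r_i$ (constant if $l_i=r_i$);
* for each inner gap $[r_i,l_{i+1}]$: a sweep from $(r_i,r_i)$, then a path in $O_{l_{i+1}}$ to the endpoint of a sweep from $(l_{i+1},l_{i+1})$, then the reverse of that sweep;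
* if $l_1>0$: at the very beginning, the reverse of a sweep from $(l_1,l_1)$ over $[0,l_1]$;
* if $r_m<1$: at the very end, a sweep from $(r_m,r_m)$ over $[r_m,1]$.

The connecting path exists. All intervals $[r_i,w]$ and $[w,l_{i+1}]$ meet $\kappa$, so by Lemma 10(ii) the points $(r_i,r_i)$ and $(l_{i+1},l_{i+1})$ lie in one path component of $O_{l_{i+1}}$, and each sweep stays in the path component of its start.

Let $\kappa'$ be the union of the diagonal time intervals. The diagonal pieces cover $\kappa$ with $\gamma$ and the sweeps cover the gaps, so $\gamma$ is surjective.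

**Step 3: (a) and (b).** During gap times (a) holds because the path lies in the relevant set $O$. On $\kappa'$ it holds because $|\nu(u)-\mu(u)|\le\eta<\eta'$ for $u\in\kappa$. For (b), during a closed gap time interval $\gamma$ lies in the gap, which meets $\kappa$ only in endpoints of the gap, and these do not belong to $\operatorname{int}\kappa$. So the open set $\gamma^{-1}(\operatorname{int}\kappa)$ is disjoint from all gap time intervals. It lies in $\kappa'$, hence in $\operatorname{int}\kappa'$.

**Step 4: (c).** Let $L$ be a time interval meeting $\kappa'$. On $L\cap\kappa'$ we have $\gamma=\sigma$. Suppose $L$ meets the time interval $T$ of a gap. Since $L$ also meets $\kappa'$, the interval $L\cap T$ contains an end of $T$ that is adjacent to a diagonal time interval. At this end the path is at $(r,r)$ with $r\in\kappa$, or at $(l,l)$ with $l\in\kappa$. So $L\cap T$ is an initial segment of $T$ starting at $(r,r)$, or a terminal segment ending at $(l,l)$. If it stays within the sweep at that end, then $\gamma(L\cap T)$ and $\sigma(L\cap T)$ are at Hausdorff distance $<\zeta$ by (3). If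 not, it contains that whole sweep, and both images equal the whole gap. As $L$ is a finite union of pieces $L\cap\kappa'$ and $L\cap T$, the inequality for finite unions gives $d_H(\gamma(L),\sigma(L))\le\zeta$. $\square$

## 9. Refining a system, and the limit of the two towers

We now carry out the step described in Section 7. One addition is needed: before climbing we replace $e$ by a map $\tilde e$ with small fibres, so that the new first map $\pi'$ nearly separates points. The order of choices matters: $\alpha$ and $\tau$ do not depend on $\zeta$.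

**Lemma 12.** Let $\mathfrak S$ be an $\eta$-system with pair $(\pi,\varrho)$, $0<\eta<\eta'$, $\delta>0$. There are $\alpha:I\to I$ and $\tau>0$ such that for every $\zeta>0$ there is a $\zeta$-system $\mathfrak S'$ with pair $(\pi',\varrho')$ satisfying
$$\|\pi-\alpha\pi'\|<\eta',\quad\|\varrho-\alpha\varrho'\|<\eta',\quad\text{and}\quad|\pi'(x)-\pi'(y)|<\tau\Rightarrow\rho(x,y)<\delta .$$
The same holds with the last condition imposed on $\varrho'$ instead of $\pi'$.

*Proof.* Let $\mathfrak S=(e,\kappa,a,b)$.

**Step 1: choices before $\zeta$.** We pass to small fibres. Choose $\eta_1\in(\eta,\eta')$ and put $\omega=(\eta'-\eta_1)/2$. Choose $c>0$ with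
$$|s-t|\le c\Rightarrow|a(s)-a(t)|,\,|b(s)-b(t)|<\omega,\qquad c<\operatorname{dist}(e(A),I\setminus\operatorname{int}\kappa).$$
By Lemma 5 take a surjection $\tilde e$ with fibres of diameter $<\delta$ and a piecewise linear $\lambda$ with $\|e-\lambda\tilde e\|<c$. Let $\alpha=a\lambda$, and by (F2) choose $\tau>0$ with $|\tilde e(x)-\tilde e(y)|<3\tau\Rightarrow\rho(x,y)<\delta$. Let $\tilde\kappa=\lambda^{-1}(\kappa)$. By the choice of $c$, $\lambda\tilde e(A)\subset\operatorname{int}\kappa$, so $\tilde e(A)\subset\lambda^{-1}(\operatorname{int}\kappa)\subset\operatorname{int}\tilde\kappa$. In particular $\tilde\kappa\ne\emptyset$, and $a\lambda,b\lambda$ are $\eta$-compatible over $\tilde\kappa$.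

**Step 2: the new system.** Given $\zeta$, apply Lemma 11 to $\mu=a\lambda$, $\nu=b\lambda$, $\tilde\kappa$, $\eta,\eta_1,\zeta$ to get $\gamma,\sigma,\kappa'$. Choose $c'$ with $0<c'\le\tau$ and $c'<\operatorname{dist}(\tilde e(A),I\setminus\operatorname{int}\tilde\kappa)$, and so small that $|s-t|\le c'$ implies $|a\lambda(s)-a\lambda(t)|,|b\lambda(s)-b\lambda(t)|<\omega$. By Lemma 8 take a surjection $e'$ with $\|\gamma e'-\tilde e\|<c'$. Put $\mathfrak S'=(e',\kappa',\gamma,\sigma)$, so $\pi'=\gamma e'$ and $\varrho'=\sigma e'$. By the choice of $c'$, $\gamma e'(A)\subset\operatorname{int}\tilde\kappa$, so $e'(A)\subset\operatorname{int}\kappa'$ by Lemma 11(b). With Lemma 11(c), $\mathfrak S'$ is a $\zeta$-system.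

**Step 3: the estimates.** Using Lemma 11(a) in the last term of the second line,
$$\|ae-a\lambda\gamma e'\|\le\|ae-a\lambda\tilde e\|+\|a\lambda\tilde e-a\lambda\gamma e'\|<2\omega<\eta',$$
$$\|be-a\lambda\sigma e'\|\le\|be-b\lambda\tilde e\|+\|b\lambda\tilde e-b\lambda\gamma e'\|+\|b\lambda\gamma e'-a\lambda\sigma e'\|<2\omega+\eta_1=\eta'.$$
These are the bounds for $\|\pi-\alpha\pi'\|$ and $\|\varrho-\alpha\varrho'\|$. If $|\pi'(x)-\pi'(y)|<\tau$, then $|\tilde e(x)-\tilde e(y)|<\tau+2c'\le3\tau$, so $\rho(x,y)<\delta$.

**Step 4: the other version.** Compatibility is symmetric, so $(e,\kappa,b,a)$ is an $\eta$-system with pair $(\varrho,\pi)$. Apply Steps 1–3 to it and interchange the last two entries of the resulting system. $\square$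

*Proof of Proposition 7.*

**Step 1: construction of the towers.** We iterate Lemma 12, choosing the compatibility constants small relative to all bonding maps already present. Put $\zeta_0=\eta$ and $c_0=\eta$. Given a $\zeta_n$-system $\mathfrak S_n$ with pair $(\pi_n,\varrho_n)$, $n\ge0$, Lemma 12 with $\zeta_n$ as $\eta$, $\eta'=2\zeta_n$ and $\delta=\frac1{n+1}$ gives $\alpha_n$ and a number $\tau$, which we call $c_{n+1}$. The smallness condition is imposed on the new first map if $n+1$ is odd, and on the new second map if $n+1$ is even. Write $\alpha_{m,n}=\alpha_m\circ\dots\circ\alpha_{n-1}$ for $m<n$ and $\alpha_{n,n}=\mathrm{id}$. Only then choose $\zeta_{n+1}>0$; by uniform continuity it can be so small that, with $n+1$ written as $n$, for every $n\ge1$ and all $0\le m\le n$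
$$|s-t|\le2\zeta_n\ \Rightarrow\ |\alpha_{m,n}(s)-\alpha_{m,n}(t)|\le2^{-n-3}c_m. \tag{4}$$
Let $\mathfrak S_{n+1}$ be the $\zeta_{n+1}$-system that Lemma 12 provides for $\zeta=\zeta_{n+1}$.

**Step 2: the limits.** By Lemma 12, $\|\pi_n-\alpha_n\pi_{n+1}\|<2\zeta_n$. Applying $\alpha_{m,n}$ and (4), for $n\ge\max(m,1)$,
$$\|\alpha_{m,n}\pi_n-\alpha_{m,n+1}\pi_{n+1}\|\le2^{-n-3}c_m,$$
and likewise for $\varrho$. Also $\|\pi_0-\alpha_0\pi_1\|,\|\varrho_0-\alpha_0\varrho_1\|<2\eta$. So the uniform limits $p_m=\lim_n\alpha_{m,n}\pi_n$ and $r_m=\lim_n\alpha_{m,n}\varrho_n$ exist. Since $\sum_{n\ge m}2^{-n-3}=2^{-m-2}\le\frac18$ for $m\ge1$, and $\sum_{n\ge1}2^{-n-3}=\frac18$,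
$$\|p_m-\pi_m\|,\ \|r_m-\varrho_m\|\le\tfrac{c_m}8\ (m\ge1),\qquad\|p_0-\pi_0\|,\ \|r_0-\varrho_0\|\le2\eta+\tfrac\eta8. \tag{5}$$
Let $\mathbf p=(p_m)_{m\ge0}$ and $\mathbf r=(r_m)_{m\ge0}$, maps $P\to I^{\mathbb N}$.

**Step 3: $\mathbf p$ and $\mathbf r$ are injective.** This is what the small fibres are for. If $\mathbf p(x)=\mathbf p(y)$, then for every odd $m$ (5) gives $|\pi_m(x)-\pi_m(y)|\le c_m/4<c_m$, so $\rho(x,y)<\frac1m$. Hence $x=y$. The same argument with even $m\ge2$ and $\varrho_m$ shows that $\mathbf r$ is injective.

**Step 4: $\mathbf p(P)=\mathbf r(P)$.** This is where the compatibility of ranges enters. Let $x\in P$. By (2), $d_H(\pi_n(P),\varrho_n(P))\le\zeta_n$, so there is $y_n$ with $|\pi_n(y_n)-\varrho_n(x)|\le\zeta_n$. By (4), $|\alpha_{m,n}\pi_n(y_n)-\alpha_{m,n}\varrho_n(x)|\le2^{-n-3}c_m$ for $n\ge\max(m,1)$. Let $y$ be a limit point of $(y_n)$. Along a subsequence with $y_n\to y$, uniform convergence gives $\alpha_{m,n}\pi_n(y_n)\to p_m(y)$, so $p_m(y)=r_m(x)$ for all $m$. Thus $\mathbf r(P)\subset\mathbf p(P)$, and the other inclusion is symmetric.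

**Step 5: the homeomorphism.** By Steps 3 and 4 and compactness, $\mathbf p,\mathbf r$ are embeddings with the same image. So $h=\mathbf p^{-1}\mathbf r\in\mathcal H(P)$ and $p_mh=r_m$ for all $m$. On $A$ we have $|\pi_n-\varrho_n|\le\zeta_n$ by (2), so by (4) $|\alpha_{m,n}\pi_n-\alpha_{m,n}\varrho_n|\le2^{-n-3}c_m$ on $A$. Letting $n\to\infty$ gives $p_m=r_m$ on $A$ for all $m$. Hence $\mathbf p=\mathbf r$ on $A$, and $h|_A=\mathrm{id}$ by injectivity. Finally, by (5),
$$\|a_0e_0h-b_0e_0\|=\|\pi_0h-\varrho_0\|\le\|\pi_0h-p_0h\|+\|r_0-\varrho_0\|\le4\eta+\tfrac\eta4<5\eta .\qquad\square$$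

This proves Proposition 7, hence Proposition 4 by Section 6, and with it Theorem A (Section 4) and Theorem B (Section 5).
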